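\title{Countable quotients of Rabin-automatic structures}

\begin{abstract}
A structure is Rabin-automatic if its elements are infinite labeled binary trees and its domain and relations are recognized by Rabin tree automata. This class is not closed under quotients by recognizable equivalence relations. We prove that every countable quotient of this kind is finite-tree automatic, hence Rabin-automatic. More precisely, a quotient is either countable or has size $2^{\aleph_0}$, the latter witnessed by a Cantor set of pairwise inequivalent trees, and it is decidable which case holds. Consequently the countable ordinals that arise as such quotients are exactly those below $\omega^{\omega^\omega}$. The main step computes, from an automaton for the equivalence relation, a finite set $\mathcal T$ of regular trees such that, when there are countably many classes, every class contains a tree all but finitely many of whose subtrees belong to $\mathcal T$.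
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Automatic structures}
All structures are relational with finite signature. The nodes of the full binary tree are the words in $\{l,r\}^*$; the root is the empty word $\varepsilon$, and the children of $u$ are $ul$ and $ur$. Let $\Sigma$ be a finite alphabet.

An \emph{infinite $\Sigma$-tree} is a map $t:\{l,r\}^*\to\Sigma$. The \emph{convolution} $t_1\otimes\cdots\otimes t_n$ of infinite trees is the infinite $\Sigma^n$-tree with label $(t_1(u),\dots,t_n(u))$ at the node $u$. A \emph{finite $\Sigma$-tree} is a map $t:D\to\Sigma$, where $D=\mathrm{dom}(t)$ is a finite prefix-closed subset of $\{l,r\}^*$. Finite trees of different shapes are superposed with the help of a padding symbol $\Box\notin\Sigma$: the convolution $t_1\otimes\cdots\otimes t_n$ is the finite $(\Sigma\cup\{\Box\})^n$-tree with domain $\mathrm{dom}(t_1)\cup\dots\cup\mathrm{dom}(t_n)$ whose label at $u$ is $(s_1,\dots,s_n)$, with $s_i=t_i(u)$ if $u\in\mathrm{dom}(t_i)$ and $s_i=\Box$ otherwise. Convolution lets one automaton read $n$ trees in parallel, node by node. An $n$-ary relation $R$ on infinite (finite) trees is \emph{recognizable} if $\{t_1\otimes\cdots\otimes t_n:(t_1,\dots,t_n)\in R\}$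 is recognized by a Rabin tree automaton (an automaton on finite trees); the automata are recalled in Section~\ref{sec:background}.

A \emph{Rabin presentation} is a structure $(A,R_1,\dots,R_k)$ in which $A$ is a recognizable set of infinite $\Sigma$-trees and every $R_i$ is recognizable. A structure is \emph{Rabin-automatic} if it is isomorphic to a Rabin presentation. \emph{Finite-tree presentations} and \emph{finite-tree automatic} structures are defined in the same way with finite trees.

\subsection*{Quotients}
In a presentation every element has exactly one name. Natural naming systems are often redundant, as when real numbers are named by binary expansions; the structure one has in mind is then a quotient. Let $\mathfrak A=(A,R_1,\dots,R_k)$ be a structure, $\sim$ an equivalence relation on $A$ with classes $[a]$, and $(\mathfrak A,\sim)$ the expansion of $\mathfrak A$ by $\sim$. The \emph{quotient} $\mathfrak A/{\sim}$ has domain $\{[a]:a\in A\}$ and relations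
\[
R_i^{\mathfrak A/\sim}=\{([a_1],\dots,[a_{n_i}]):(a_1,\dots,a_{n_i})\in R_i\};
\]
the relation $\sim$ is not required to be a congruence. A structure is a \emph{regular quotient of a Rabin-automatic structure} if it is isomorphic to $\mathfrak A/{\sim}$ for some Rabin-automatic $(\mathfrak A,\sim)$. We always identify a Rabin-automatic $(\mathfrak A,\sim)$ with a fixed Rabin presentation, so that $A$ is a set of infinite trees, and algorithmic statements take the automata of the presentation as input. We write $t_u$ for the subtree of $t$ at $u$, given by $t_u(v)=t(uv)$.

\begin{example}\label{ex:omega}
Let $A$ be the set of all infinite $\{0,1\}$-trees. Let $i(t)$ be the least $i$ such that $t_{l^ir}$ contains a label $1$, and $i(t)=\infty$ if there is none. Put $s<t$ if $i(s)<i(t)$ and $s\sim t$ if $i(s)=i(t)$. An automaton for $<$ walks down the leftmost branch, checks that both subtrees to the right are constantly $0$, and must at some point find such a subtree that contains a $1$ in $s$ and is constantly $0$ in $t$; the relation $\sim$ says that neither $s<t$ nor $t<s$. The quotient is $(\omega+1,<)$. Every class has $2^{\aleph_0}$ elements, since the labels on the leftmost branch are free, but every class contains a tree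 with at most one label $1$, and such a tree is described by a finite amount of information.
\end{example}

For finite trees, redundant names can always be removed: a recognizable equivalence relation has a recognizable set of representatives (Lemma~\ref{lem:reps} below). For infinite trees two facts are known. First, there is a Rabin-automatic $(\mathfrak A,\sim)$ whose quotient $\mathfrak A/{\sim}$ is not Rabin-automatic, and the known counterexample has size continuum. Second, every countable Rabin-automatic structure is finite-tree automatic. The following problem is posed in~\cite{draft}.

\medskip\noindent\textbf{Problem.} \emph{Is every counterexample this large? That is, if $(\mathfrak A,\sim)$ is Rabin-automatic and $\mathfrak A/{\sim}$ is countable, is $\mathfrak A/{\sim}$ Rabin-automatic, and hence finite-tree automatic? If not, which countable ordinals $(\alpha,<)$ are regular quotients of Rabin-automatic structures?}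
\medskip

One expects a positive answer for the reason visible in Example~\ref{ex:omega}. If the class of a tree could be changed by modifications at arbitrarily deep places, then making or not making infinitely many such modifications independently should produce $2^{\aleph_0}$ classes. So with countably many classes, everything far from the root should be replaceable by something simple. What ``simple'' means needs care. A tree is \emph{regular} if it has finitely many distinct subtrees. Knowing that every class contains a regular tree would not suffice, because over two or more letters the set of all regular trees is not recognizable: its complement is nonempty and contains no regular tree, whereas every nonempty recognizable set does. The replacements have to come from one finite stock that depends only on $\sim$.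

\subsection*{Results}
The infinite $\Sigma$-trees carry the product topology, in which a basic open set prescribes finitely many labels. Write $2^\omega=\{0,1\}^\omega$; a \emph{Cantor set} is a homeomorphic copy of $2^\omega$. An equivalence relation on a subset $A$ of a topological space is \emph{thin} if $A$ contains no Cantor set of pairwise inequivalent elements. A Cantor set is uncountable, so an equivalence relation with countably many classes is thin.

\begin{theorem}\label{thm:main}
If $(\mathfrak A,\sim)$ is Rabin-automatic and $\mathfrak A/{\sim}$ is countable (or just $\sim$ is thin), then $\mathfrak A/{\sim}$ is finite-tree automatic, hence Rabin-automatic. A finite-tree presentation is computable.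
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
\begin{enumerate}
\item[(1)] For every Rabin-automatic $(\mathfrak A,\sim)$, either $\mathfrak A/{\sim}$ is countable (and then finite-tree automatic), or $A$ contains a Cantor set of pairwise inequivalent trees, so that $|\mathfrak A/{\sim}|=2^{\aleph_0}$. In particular every counterexample to closure under quotient has size exactly $2^{\aleph_0}$ (in ZFC).
\item[(2)] It is decidable which case holds, and the number of classes, an element of $\{0,1,2,\dots,\aleph_0,2^{\aleph_0}\}$, is computable.
\item[(3)] A countable structure is a regular quotient of a Rabin-automatic structure if and only if it is finite-tree automatic. A countable ordinal is such a quotient if and only if it is smaller than $\omega^{\omega^\omega}$.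
\end{enumerate}
\end{theorem}

Both theorems follow from a statement about $\sim$ alone. A set $\mathcal T$ of infinite trees is \emph{subtree-closed} if $x\in\mathcal T$ implies $x_u\in\mathcal T$ for all $u$. For a finite subtree-closed $\mathcal T$ let
\[
\mathrm{Fin}(\mathcal T)=\{t: t_u\in\mathcal T\text{ for all but finitely many nodes }u\}.
\]
Equivalently, $t$ consists of a finite part near the root with trees from $\mathcal T$ attached below it: if the subtrees at the prefix-minimal nodes outside a finite prefix-closed set $D$ lie in $\mathcal T$, then so do the subtrees at all nodes outside $D$. In Example~\ref{ex:omega}, every class meets $\mathrm{Fin}(\mathcal T)$ when $\mathcal T$ consists of the constant tree $0$.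

\begin{theorem}\label{thm:reps}
Let $\sim$ be a recognizable equivalence relation on a set $A$ of infinite trees. From an automaton for $\sim$ one can compute a finite subtree-closed set $\mathcal T$ of regular trees such that, if $\sim$ is thin, every class of $\sim$ meets $\mathrm{Fin}(\mathcal T)$.
\end{theorem}

\subsection*{Plan of the proof}
Thinness enters through a single statement, the switching lemma of Section~\ref{sec:switch}: if an object is cut into infinitely many blocks, each with an alternative that the automaton treats uniformly, then switching all blocks at once does not change the class. Section~\ref{sec:words} applies it to infinite words, where it makes a word ultimately periodic. Section~\ref{sec:comb} applies it along each branch of a tree, to replace all subtrees hanging off the branch by trees from a finite stock; by compactness finitely many branches suffice. What remains below a finite antichain are ``combs'', which are coded by infinite words, and Section~\ref{sec:periodic} makes them periodic by reduction to the word case. This proves Theorem~\ref{thm:reps}. Section~\ref{sec:finite} codes $\mathrm{Fin}(\mathcal T)$ by finite trees and proves Theorem~\ref{thm:main}, and Section~\ref{sec:dichotomy} proves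 Theorem~\ref{thm:dichotomy}.

\section{Automata, regular trees and thinness}\label{sec:background}

A \emph{branch} is a word $\pi=\pi_0\pi_1\cdots\in\{l,r\}^\omega$; it passes through its prefixes $\pi|n$, where $\pi|n$ has length $n$. The \emph{cone} of a node $u$ is $u\{l,r\}^*$. An \emph{antichain} is a set of nodes none of which is a prefix of another. We put $\overline l=r$ and $\overline r=l$. For a tree $t$, $t[u\to s]$ denotes $t$ with the subtree at $u$ replaced by $s$.

\subsection*{Infinite trees}
A \emph{parity tree automaton} over $\Sigma$ is a tuple $(Q,q_0,\Delta,\mathrm{prio})$ with a finite set $Q$ of states, an initial state $q_0$, transitions $\Delta\subseteq Q\times\Sigma\times Q\times Q$ and priorities $\mathrm{prio}:Q\to\mathbb N$. A \emph{run} on $t$ from $q$ is a map $\rho:\{l,r\}^*\to Q$ with $\rho(\varepsilon)=q$ and $(\rho(u),t(u),\rho(ul),\rho(ur))\in\Delta$ for all $u$. A branch $\pi$ satisfies the \emph{parity condition} if the largest number that occurs infinitely often in the sequence $\mathrm{prio}(\rho(\pi|n))$ is even. The run is \emph{accepting} if all branches satisfy it, and the automaton \emph{recognizes} the set of trees with an accepting run from $q_0$. The parity condition depends only on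 a tail of the branch; this is why runs can be cut and glued. A \emph{Rabin tree automaton} has instead a finite list of pairs $(E_j,F_j)$ of sets of states, and on each branch, for some $j$, the run must visit $E_j$ finitely often and $F_j$ infinitely often.

\begin{description}
\item[(A1)] Rabin and parity tree automata are effectively equivalent. Recognizable relations are effectively closed under Boolean operations, projection and cylindrification. Emptiness is decidable, and from an automaton with nonempty language one can compute a regular tree in the language (Rabin).
\end{description}
Equality of trees is recognizable, so by (A1) every relation defined from recognizable relations by a first-order formula, with quantifiers ranging over all trees over a fixed alphabet, is effectively recognizable.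

A finite subtree-closed set $\mathcal T$ is given by finite data: the root labels $x(\varepsilon)$ and the maps $x\mapsto x_l$, $x\mapsto x_r$ on $\mathcal T$. Its elements are regular, and a regular tree is given by the data of its set of subtrees. The automaton with state set $\mathcal T$, transitions $(x,x(\varepsilon),x_l,x_r)$ and all priorities $0$ accepts from the state $x$ exactly the tree $x$. Hence $\{x\}$ is recognizable, and by (A1) it is decidable whether a given automaton accepts $x_1\otimes\cdots\otimes x_n$ from a given state, for regular $x_1,\dots,x_n$. The finite lists of such answers used below are therefore computable; we call them \emph{tables}.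

\begin{lemma}\label{lem:fin}
For finite subtree-closed $\mathcal T$, the set $\mathrm{Fin}(\mathcal T)$ is countable and effectively recognizable.
\end{lemma}

\begin{proof}
If $t\in\mathrm{Fin}(\mathcal T)$, then for some $n$ all subtrees at depth $n$ lie in $\mathcal T$, and $t$ is determined by these subtrees and the labels above depth $n$; so there are countably many such $t$. Add to the automaton just described an initial state $*$ of priority $1$ with all transitions $(*,\alpha,y,y')$, where $\alpha\in\Sigma$ and $y,y'\in\{*\}\cup\mathcal T$. In an accepting run the nodes in state $*$ form a prefix-closed set that contains no branch, which is finite by K\"onig's lemma, and at every other node $u$ the state is $t_u$, so $t_u\in\mathcal T$. Conversely, for $t$ and $n\ge1$ as above, the map that puts $*$ above depth $n$ and $t_u$ at all other nodes $u$ is an accepting run.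
\end{proof}

\subsection*{Infinite words}
A \emph{parity word automaton} over $\Gamma$ is a tuple $(P,p_0,\Delta,\mathrm{prio})$ with $\Delta\subseteq P\times\Gamma\times P$. A run on $w=w_0w_1\cdots\in\Gamma^\omega$ is a sequence of states $p_0p_1\cdots$ with $(p_n,w_n,p_{n+1})\in\Delta$, accepting if it satisfies the parity condition. A \emph{Muller} automaton has instead a list of sets of states, and a run is accepting if the set of states visited infinitely often is on the list. Convolution of words of equal length is letterwise. We write $w[i,j)=w_i\cdots w_{j-1}$ and $w_{<n}=w[0,n)$, and $\Gamma^\omega$ carries the product topology.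

\begin{description}
\item[(A2)] Nondeterministic Muller and parity word automata are effectively equivalent. The languages they recognize, the \emph{$\omega$-regular} languages, are effectively closed under union.
\end{description}

\subsection*{Finite trees}
For a finite tree $t$ with domain $D$, let $\partial D$ be the set of prefix-minimal nodes outside $D$ (so $\partial\emptyset=\{\varepsilon\}$); the subtree $t_u$ is the empty tree $\emptyset$ if $u\notin D$. A \emph{nondeterministic top-down automaton} has states $S$, an initial state, transitions in $S\times\Sigma\times S\times S$ and a set of \emph{end states}. It accepts $t$ if there is a labeling of $D\cup\partial D$ by states that has the initial state at $\varepsilon$, respects the transitions at the nodes of $D$, and has end states on $\partial D$. A \emph{deterministic bottom-up automaton} assigns a state to every finite tree by $\mathrm{st}(\emptyset)=s_\emptyset$ and $\mathrm{st}(t)=\delta(t(\varepsilon),\mathrm{st}(t_l),\mathrm{st}(t_r))$, and accepts $t$ if $\mathrm{st}(t)$ is a final state.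

\begin{description}
\item[(A3)] The two models are effectively equivalent (take for $\mathrm{st}(t)$ the set of states from which the top-down automaton accepts $t$). Recognizable relations on finite trees are effectively closed under Boolean operations, projection and cylindrification, hence under first-order definitions with quantifiers over finite trees, and emptiness is decidable.
\end{description}

We use Ramsey's theorem in the form: for every coloring of the pairs $i<j$ of natural numbers with finitely many colors there is an infinite set all of whose pairs have the same color. For the statement on ordinals only, we use Delhomm\'e's theorem~\cite{Del}: an ordinal is finite-tree automatic if and only if it is smaller than $\omega^{\omega^\omega}$.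

\subsection*{Thinness}
The following reformulation is the one we use.

\begin{lemma}\label{lem:thin}
Let $\sim$ be an equivalence relation on a subset $A$ of a Hausdorff space $X$.
\begin{enumerate}
\item[(a)] $\sim$ is thin if and only if for every continuous $T:2^\omega\to A$ there are $x\ne y$ with $T(x)\sim T(y)$.
\item[(b)] If $\sim$ is thin, $Y$ is Hausdorff and $\psi:Y\to X$ is continuous, then the equivalence relation $\psi(y)\sim\psi(y')$ on $\psi^{-1}(A)$ is thin.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $T(x)\not\sim T(y)$ for all $x\ne y$. Then $T$ is injective by reflexivity, and a continuous injection of a compact space into a Hausdorff space is a homeomorphism onto its image; so the image is a Cantor set of pairwise inequivalent elements. Conversely, such a Cantor set is the image of a map $T$ of this kind. (b) Apply (a) to $\psi\circ T$ for continuous $T:2^\omega\to\psi^{-1}(A)$.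
\end{proof}

\section{Switching infinitely many blocks}\label{sec:switch}

Both replacement steps in the proof have the same shape. A word or tree is cut into an initial part and blocks $B^0_0,B^0_1,\dots$, and each block $B^0_i$ has an alternative $B_i^1$. For $x\in2^\omega$ let $T(x)$ be the object that uses $B_i^{x_i}$ in place $i$. We want $T(0^\omega)\sim T(1^\omega)$. An automaton for $\sim$ reads $T(x)\otimes T(y)$ block by block, and all that matters about a pair of blocks is in which states the automaton can enter and leave it and which largest priority it sees in between. This information is a type.

Fix a finite set $Q$, an element $q_0\in Q$ and a finite set $\Pi\subseteq\mathbb N$. A \emph{type} is a subset of $Q\times\Pi\times Q$; there are finitely many types. Their \emph{product} is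
\[
\tau\circ\tau'=\{(q,\max(c,c'),q''):\ (q,c,q')\in\tau\text{ and }(q',c',q'')\in\tau'\text{ for some }q'\}.
\]
It is associative: in any bracketing, $\tau_1\circ\dots\circ\tau_k$ consists of the triples $(q^0,\max_ic_i,q^k)$ that come from chains $(q^{i-1},c_i,q^i)\in\tau_i$, $1\le i\le k$. An infinite sequence $\tau_0\tau_1\cdots$ of types is \emph{good} if there is a chain $(q_i,c_i,q_{i+1})\in\tau_i$, $i\ge0$, starting in the given $q_0$, with $\limsup_ic_i$ even.

\begin{lemma}[Grouping]\label{lem:group}
Cut a sequence of types into consecutive finite nonempty factors and replace each factor by its product. The new sequence is good if and only if the old one is.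
\end{lemma}

\begin{proof}
By the description of products, a chain for the old sequence yields a chain for the new one whose priorities are the maxima over the factors, and every chain for the new sequence arises in this way. Since $\Pi$ is finite, $\limsup_ic_i$ is the largest value taken infinitely often, and the largest value taken infinitely often by the maxima over the factors is the same number.
\end{proof}

For $x,y\in2^\omega$ write $x\le y$ if $x_i\le y_i$ for all $i$. Given types $d$ and $a$, and $x\le y$, let $\chi(x,y)$ be the sequence of types whose $i$-th term is $d$ if $x_i=y_i$ and $a$ if $(x_i,y_i)=(0,1)$. Thus $d$ (``diagonal'') is meant to be the type of a block paired with itself, and $a$ the type of a block paired with its alternative.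

\begin{lemma}[Switching]\label{lem:switch}
Let $\sim$ be a thin equivalence relation on a subset $A$ of a Hausdorff space $X$, and let $T:2^\omega\to X$ be continuous with $T(0^\omega)\in A$. Let $e,d,a$ be types with $d\circ d=d$ and $e\circ d=e$ such that for all $x\le y$
\begin{equation}\label{eq:switch}
T(x)\sim T(y)\iff e\,\chi(x,y)\text{ is good.}
\end{equation}
Then $T(0^\omega)\sim T(1^\omega)$.
\end{lemma}

The conclusion says that $e\,a\,a\,a\cdots$ is good, and nothing is assumed about $a$. The idea is to switch first the blocks in odd places and then those in even places. Each half compares two objects through a sequence in which $a$ alternates with $d$, and since $d$ is idempotent, all sequences in which infinitely many $a$'s are separated by $d$'s behave alike. So it is enough to find one equivalent pair with such a sequence, and this is what thinness provides.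

\begin{proof}
Since $\chi(x,x)=d^\omega$ for every $x$, \eqref{eq:switch} shows that $T(x)\sim T(x)$ holds for all $x$ or for none. It holds for $0^\omega$, so $T$ takes its values in $A$. Call $(x,y)$ a \emph{sparse pair} if $x\le y$ and the positions at which $x$ and $y$ differ are infinitely many and all odd.

\emph{The case of two classes.} Suppose first that $\sim$ has at most two classes. Among the three words
\[
(0000)^\omega\le(0100)^\omega\le(0101)^\omega
\]
two have equivalent images under $T$. The three possible pairs are sparse; their sequences $\chi$ are $(dadd)^\omega$, $(dada)^\omega$ and $(ddda)^\omega$. So there is a sparse pair $(x,y)$ with $T(x)\sim T(y)$, and this is all we use from now on. In a sparse pair every position that contributes $a$ is preceded by an even position, which contributes $d$; hence $\chi(x,y)=d^{n_0}a\,d^{n_1}a\cdots$ with all $n_i\ge1$. Group each factor $d^{n_i}$ into its product $d$. By Lemma~\ref{lem:group}, $e\,(da)^\omega$ is good. Now $\chi(0^\omega,(01)^\omega)=(da)^\omega$, so $T(0^\omega)\sim T((01)^\omega)$. Next group the first two terms of $e\,d\,a\,d\,a\cdots$ into $e\circ d=e$: the sequence $e\,(ad)^\omega$ is good. Since $\chi((01)^\omega,1^\omega)=(ad)^\omega$, we get $T((01)^\omega)\sim T(1^\omega)$,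 and transitivity gives the claim.

\emph{The general case.} It remains to find a sparse pair with equivalent images when $\sim$ is only thin. For $k$ classes the words $((01)^j(00)^{k-j})^\omega$, $0\le j\le k$, would do; in general we need a Cantor set any two of whose points form a sparse pair. For $u,v\in\{0,1\}^n$ write $u\le_{\mathrm{lex}}v$ if $u=v$ or $u$ has $0$ at the first position where they differ; this is a linear order. Enumerate $\{0,1\}^*$ without repetition as $u_0,u_1,\dots$ and define $\varphi:2^\omega\to2^\omega$ by
\[
\varphi(x)_{2i}=0,\qquad \varphi(x)_{2i+1}=1\iff u_i\le_{\mathrm{lex}}x_{<|u_i|}.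
\]
Each bit of $\varphi(x)$ depends on a finite prefix of $x$, so $\varphi$ is continuous. By Lemma~\ref{lem:thin}(a) there are $x\ne y$ with $T(\varphi(x))\sim T(\varphi(y))$, and since $\sim$ is symmetric we may assume that $(x_m,y_m)=(0,1)$ at the first position $m$ where they differ. Then $x_{<n}\le_{\mathrm{lex}}y_{<n}$ for all $n$, so $\varphi(x)\le\varphi(y)$. For $n>m$ the word $u=y_{<n}$ satisfies $u\le_{\mathrm{lex}}y_{<n}$ but not $u\le_{\mathrm{lex}}x_{<n}$, so $\varphi(x)$ and $\varphi(y)$ differ at infinitely many positions, all odd. Thus $(\varphi(x),\varphi(y))$ is a sparse pair.
\end{proof}

\begin{remark}\label{rem:hyp}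
Let $X=A=2^\omega$ and let $T$ be the identity. \emph{Thinness is needed:} let $x\sim y$ if $x_i=y_i$ for all large $i$, and take $Q=\{q_0\}$, $e=d=\{(q_0,0,q_0)\}$, $a=\{(q_0,1,q_0)\}$. All other hypotheses hold and $0^\omega\not\sim1^\omega$. \emph{The equation $e\circ d=e$ is needed:} let $x\sim y$ if $x_0=y_0$, and take $e=\{(q_0,0,p)\}$, $d=\{(p,0,q),(q,0,q)\}$, $a=\{(q,0,q)\}$ with distinct states $q_0,p,q$. There are two classes, $d\circ d=d$, \eqref{eq:switch} holds, and $0^\omega\not\sim1^\omega$. In the applications we secure $e\circ d=e$ by leaving one block of type $d$ untouched and counting it as part of the initial segment.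
\end{remark}

\begin{remark}
When the relation $T(x)\sim T(y)$ on $2^\omega$ is Borel, a pair with $\chi=d^{n_0}a\,d^{n_1}a\cdots$ can also be found by Baire category: by the theorems of Kuratowski--Ulam and Mycielski \cite[8.41 and 19.1]{Kec} a thin Borel equivalence relation on $2^\omega$ has a nonmeager class, and such a pair can be built inside it. The map $\varphi$ needs no definability assumption.
\end{remark}

\section{Words: ultimately periodic representatives}\label{sec:words}

Infinite words are the simplest setting in which Theorem~\ref{thm:reps} has an analogue, and the result for words will be used for trees. Let $\mathcal B=(P,p_0,\Delta,\mathrm{prio})$ be a parity word automaton over $\Gamma\times\Gamma$. For $u,u'\in\Gamma^+$ of the same length $k$, let $\lambda(u,u')$ be the set of triples $(p,c,p')$ for which there is a run $p=p^0,p^1,\dots,p^k=p'$ of $\mathcal B$ on $u\otimes u'$ with $c=\max_{i<k}\mathrm{prio}(p^i)$. This is a type over the state set $P$ with initial state $p_0$. The last state is not counted because it is the first state of the next factor. Cutting and concatenating runs gives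
\begin{equation}\label{eq:lambda}
\lambda(uv,u'v')=\lambda(u,u')\circ\lambda(v,v'),
\end{equation}
and, for $|u_i|=|u_i'|\ge1$,
\begin{equation}\label{eq:wordgood}
\mathcal B\text{ accepts }(u_0u_1\cdots)\otimes(u'_0u'_1\cdots)\iff\lambda(u_0,u_0')\,\lambda(u_1,u_1')\cdots\text{ is good},
\end{equation}
because the $\limsup$ of the maxima over the factors is the largest priority seen infinitely often.

By \eqref{eq:lambda}, the \emph{diagonal types} $\lambda(u,u)$, $u\in\Gamma^+$, form the finite semigroup generated by the types $\lambda(\gamma,\gamma)$, $\gamma\in\Gamma$. Closing the generators under products computes this semigroup together with a word realizing each element. For each idempotent $d$ in it fix $f_d\in\Gamma^+$ with $\lambda(f_d,f_d)=d$, and let $F(\mathcal B)$ be the finite set of these words.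

\begin{proposition}\label{prop:words}
Suppose the relation $\sim$ recognized by $\mathcal B$ is a thin equivalence relation on a set $A\subseteq\Gamma^\omega$. Then for every $w\in A$ there are $n\ge1$ and $f\in F(\mathcal B)$ with $w\sim w_{<n}f^\omega$.
\end{proposition}

\begin{proof}
Color $i<j$ by $\lambda(w[i,j),w[i,j))$. Ramsey's theorem gives $1\le m_0<m_1<\cdots$ and a type $d$ with $\lambda(w[m_i,m_j),w[m_i,m_j))=d$ for all $i<j$. From $w[m_0,m_2)=w[m_0,m_1)\,w[m_1,m_2)$ and \eqref{eq:lambda} we get $d\circ d=d$. Let $f=f_d$.

The alternative to a block of $w$ should be a power of $f$ of the same length, so that choices in different blocks do not shift each other. Passing to a subsequence, assume that all $m_i$ are congruent modulo $|f|$, and let $w'=w_{<m_0}f^\omega$. Then each $w'[m_i,m_j)$ with $i<j$ is a power $f^k$ with $k\ge1$, whose diagonal type is $d\circ\dots\circ d=d$, and the suffix of $w'$ from position $m_i$ is $f^\omega$. The choice of $f$ controls only diagonal types. To make the mixed types uniform, apply Ramsey's theorem again: there are a subsequence $n_0<n_1<\cdots$ of $(m_i)$ and a type $a$ with $\lambda(w[n_i,n_j),w'[n_i,n_j))=a$ for all $i<j$.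

Put $B_i^0=w[n_{i+1},n_{i+2})$, $B_i^1=w'[n_{i+1},n_{i+2})$ for $i\ge0$, and $T(x)=w_{<n_1}B_0^{x_0}B_1^{x_1}\cdots$. The map $T$ is continuous, $T(0^\omega)=w\in A$ and $T(1^\omega)=w_{<n_1}f^\omega$. Let $e=\lambda(w_{<n_1},w_{<n_1})$. Since $n_0\ge1$, we have $e=\lambda(w_{<n_0},w_{<n_0})\circ d$, so $e\circ d=e$. The types $\lambda(B_i^0,B_i^0)$, $\lambda(B_i^1,B_i^1)$, $\lambda(B_i^0,B_i^1)$ are $d,d,a$, so \eqref{eq:wordgood} gives \eqref{eq:switch}. Lemma~\ref{lem:switch} yields $w\sim w_{<n_1}f^\omega$.
\end{proof}

\section{Trees: reduction to combs}\label{sec:comb}

From now on $\sim$ is a recognizable equivalence relation on a set $A$ of infinite $\Sigma$-trees, and $\mathcal E=(Q,q_0,\Delta,\mathrm{prio})$ is a parity tree automaton over $\Sigma\times\Sigma$ that recognizes it. By reflexivity, $s\in A$ if and only if $\mathcal E$ accepts $s\otimes s$.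

\subsection*{Types of trees and contexts}
For a $\Sigma\times\Sigma$-tree $z$ let $\mathrm{Tp}(z)$ be the set of states from which $\mathcal E$ accepts $z$, and for a $\Sigma$-tree $s$ let $\theta(s)=\mathrm{Tp}(s\otimes s)$. Let $\Theta$ be the finite set of values of $\theta$. For $\sigma\subseteq Q$ the set $\{s:\theta(s)=\sigma\}$ is a Boolean combination of the recognizable sets $\{s:q\in\mathrm{Tp}(s\otimes s)\}$. By (A1), $\Theta$ is computable, and for each $\sigma\in\Theta$ we compute and fix a regular tree $r_\sigma$ with $\theta(r_\sigma)=\sigma$. These trees are the first part of the finite stock.

To cut a tree into blocks along a branch we use contexts. A \emph{context} $C$ with \emph{hole} $h\ne\varepsilon$ is a labeling of the nodes outside the cone of $h$. The tree $C\cdot t$ agrees with $C$ outside the cone and has subtree $t$ at $h$. In the same way a context $C'$ with hole $h'$ can be plugged in, giving the context $CC'$ with hole $hh'$. Since holes are nonempty, an infinite composition $C_0C_1C_2\cdots$ labels every node and is a tree. Contexts with the same hole have a convolution, and convolution commutes with plugging in.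

Let $C$ be a $\Sigma\times\Sigma$-context with hole $h$. A \emph{run on $C$} assigns states to $h$ and to the nodes outside the cone of $h$ and respects $\Delta$ at the nodes outside the cone; it is \emph{accepting} if all branches not through $h$ satisfy the parity condition. Let $\Lambda(C)$ be the set of triples $(\rho(\varepsilon),c,\rho(h))$, where $\rho$ is an accepting run on $C$ and $c$ is the largest priority of $\rho$ at the proper prefixes of $h$. This is a type over $Q$ with initial state $q_0$.

\begin{lemma}\label{lem:types}
Let $C,C',C_0,C_1,\dots$ be $\Sigma\times\Sigma$-contexts and $z$ a $\Sigma\times\Sigma$-tree.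
\begin{enumerate}
\item[(a)] $\Lambda(CC')=\Lambda(C)\circ\Lambda(C')$.
\item[(b)] $q\in\mathrm{Tp}(C\cdot z)$ if and only if $(q,c,q')\in\Lambda(C)$ for some $c$ and some $q'\in\mathrm{Tp}(z)$.
\item[(c)] $\mathcal E$ accepts $C_0C_1C_2\cdots$ if and only if $\Lambda(C_0)\Lambda(C_1)\cdots$ is good.
\item[(d)] Let $H$ be a possibly infinite antichain, in the case of a context consisting of nodes incomparable with the hole. If the subtrees of $z$ (of $C$) at the nodes of $H$ are replaced by trees with the same $\mathrm{Tp}$, then $\mathrm{Tp}(z)$ (respectively $\Lambda(C)$) does not change.
\end{enumerate}
\end{lemma}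

\begin{proof}
In (a)--(c), a run on the composite object restricts to runs on the pieces whose states match at the holes, and matching runs on the pieces glue to a run; we compare the acceptance conditions. (a) Let $h,h'$ be the holes. A branch not through $hh'$ either avoids $h$ and is a branch of $C$, or has a tail that is a branch of $C'$ not through $h'$. The proper prefixes of $hh'$ are the proper prefixes of $h$ and the nodes $hv$ with $v$ a proper prefix of $h'$, so the largest priority is the maximum of the two. (b) A branch avoids $h$ or has a tail that is a branch of $z$. (c) One branch passes through all the holes. Every other branch has a tail that is a branch of some $C_i$ avoiding its hole. On the exceptional branch the largest priority seen infinitely often is $\limsup_ic_i$, where $c_i$ is the maximum on the part inside $C_i$.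

(d) Let $\rho$ be an accepting run on the original object. For $h\in H$ the restriction of $\rho$ to the cone of $h$ is accepting, so $\rho(h)$ lies in $\mathrm{Tp}$ of the old subtree at $h$, hence of the new one. Replace $\rho$ on the cone of each $h\in H$ by an accepting run on the new subtree from $\rho(h)$. The cones are disjoint, so this defines a run on the new object. A branch not through the hole either avoids $H$ and carries the same states as before, or passes through exactly one $h\in H$ and satisfies the parity condition by the choice of the new run. The states at the root and on the path to the hole are unchanged. This gives one inclusion, and exchanging the two objects gives the other.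
\end{proof}

For $\Sigma$-contexts $C,C'$ with the same hole write $\Lambda(C,C')=\Lambda(C\otimes C')$ and call $\Lambda(C,C)$ the \emph{diagonal type} of $C$. Part (d), applied to $s\otimes s$ and $C\otimes C$, says:
\begin{quote}
$(\ast)$ Replacing subtrees at an antichain (of nodes incomparable with the hole) by trees with the same $\theta$ changes neither $\theta(s)$ of a $\Sigma$-tree $s$ nor the diagonal type of a $\Sigma$-context $C$.
\end{quote}
In particular such a replacement keeps a tree in $A$, since $s\in A$ means $q_0\in\theta(s)$. It need not keep the class: if $\sim$ is equality on all trees, recognized by a one-state automaton, then $\theta$ is constant and every real change of a tree changes its class. That the class is kept when the replacement happens deep enough along a branch is the contribution of thinness.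

\subsection*{Combing along one branch}
For a $\Sigma$-tree $t$ and a branch $\pi$ let $t^\pi$ be the tree obtained from $t$ by replacing, at each node $s=(\pi|n)\overline{\pi_n}$, $n\ge0$, the subtree $t_s$ by $r_{\theta(t_s)}$. These nodes $s$ are the nodes off $\pi$ with parent on $\pi$; they form an antichain, and $t^\pi$ has the same labels as $t$ on $\pi$. For $i<j$ let $t[i,j)$ be the context obtained from $t_{\pi|i}$ by removing the cone of $\pi_i\cdots\pi_{j-1}$, that is, the part of $t$ between $\pi|i$ and $\pi|j$; define $t^\pi[i,j)$ likewise. By $(\ast)$,
\begin{equation}\label{eq:diag}
\Lambda(t^\pi[i,j),t^\pi[i,j))=\Lambda(t[i,j),t[i,j))\quad\text{and}\quad\theta((t^\pi)_{\pi|i})=\theta(t_{\pi|i}).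
\end{equation}
The next lemma will be applied at several nodes of the same tree, one after the other, and each application changes what the later ones see above them. It is therefore stated for every context with the right diagonal type.

\begin{lemma}\label{lem:comb}
Let $\sim$ be thin, $t\in A$ and $\pi$ a branch. There is $n\ge1$ such that, with $u=\pi|n$, every $\Sigma$-context $C$ with hole $u$ and the same diagonal type as $t[0,n)$ satisfies $C\cdot t_u\sim C\cdot(t^\pi)_u$.
\end{lemma}

\begin{proof}
Color $i<j$ by the pair of types $\Lambda(t[i,j),t[i,j))$ and $\Lambda(t[i,j),t^\pi[i,j))$. Ramsey's theorem gives $1\le n_0<n_1<\cdots$ on which they have constant values $d$ and $a$. As $t[n_0,n_2)=t[n_0,n_1)\,t[n_1,n_2)$, Lemma~\ref{lem:types}(a) gives $d\circ d=d$. Let $n=n_1$ and let $e$ be the diagonal type of $t[0,n_1)=t[0,n_0)\,t[n_0,n_1)$. Then $e=\Lambda(t[0,n_0),t[0,n_0))\circ d$, so $e\circ d=e$.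

Let $C$ have hole $u$ and diagonal type $e$. Put $B_i^0=t[n_{i+1},n_{i+2})$ and $B_i^1=t^\pi[n_{i+1},n_{i+2})$; these two contexts have the same hole. Let $T(x)=C\,B_0^{x_0}B_1^{x_1}\cdots$. Each node lies in $C$ or in the $i$-th block for an $i$ that does not depend on $x$, so $T$ is continuous. Also $T(0^\omega)=C\cdot t_u$ and $T(1^\omega)=C\cdot(t^\pi)_u$. We have
\[
T(x)\otimes T(y)=(C\otimes C)(B_0^{x_0}\otimes B_0^{y_0})(B_1^{x_1}\otimes B_1^{y_1})\cdots,
\]
and the types of $B_i^0\otimes B_i^0$, $B_i^1\otimes B_i^1$, $B_i^0\otimes B_i^1$ are $d$, $d$ (by \eqref{eq:diag}) and $a$. So Lemma~\ref{lem:types}(c) gives \eqref{eq:switch}. The same lemma, applied to $t=t[0,n_1)B_0^0B_1^0\cdots\in A$, shows that $e\,d^\omega$ is good, hence $T(0^\omega)\in A$. Lemma~\ref{lem:switch} applies.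
\end{proof}

\subsection*{Combing the whole tree}
The trees $(t^\pi)_u$ are described by infinite words. Let $\Gamma=\Sigma\times\{l,r\}\times\Theta$. For $w\in\Gamma^\omega$ with $w_n=(\alpha_n,\delta_n,\sigma_n)$ let $\mathrm{comb}(w)$ be the tree with label $\alpha_n$ at $\delta_0\cdots\delta_{n-1}$ and subtree $r_{\sigma_n}$ at $\delta_0\cdots\delta_{n-1}\overline{\delta_n}$, for all $n$ (Figure~\ref{fig:comb}). The branch $\delta_0\delta_1\cdots$ is its \emph{spine}. If $u=\pi|n$, then $(t^\pi)_u=\mathrm{comb}(w)$, where $w_k$ records the label of $t$ at $\pi|(n+k)$, the direction $\pi_{n+k}$, and the value of $\theta$ on the subtree of $t$ at the other child.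

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[very thick] (0,0)--(-1,-1)--(0,-2)--(1,-3)--(0.4,-3.6);
\draw[very thick,dashed] (0.4,-3.6)--(0,-4.1);
\draw (0,0)--(1.6,-1)--(1.05,-2)--(2.15,-2)--(1.6,-1);
\draw (-1,-1)--(-2.3,-2)--(-2.85,-3)--(-1.75,-3)--(-2.3,-2);
\draw (0,-2)--(-1,-3)--(-1.55,-4)--(-0.45,-4)--(-1,-3);
\draw (1,-3)--(2,-4)--(1.45,-5)--(2.55,-5)--(2,-4);
\node[circle,draw,fill=white,inner sep=1pt] at (0,0) {$\alpha_0$};
\node[circle,draw,fill=white,inner sep=1pt] at (-1,-1) {$\alpha_1$};
\node[circle,draw,fill=white,inner sep=1pt] at (0,-2) {$\alpha_2$};
\node[circle,draw,fill=white,inner sep=1pt] at (1,-3) {$\alpha_3$};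
\node at (1.6,-1.75) {$r_{\sigma_0}$};
\node at (-2.3,-2.75) {$r_{\sigma_1}$};
\node at (-1,-3.75) {$r_{\sigma_2}$};
\node at (2,-4.75) {$r_{\sigma_3}$};
\end{tikzpicture}
\caption{The tree $\mathrm{comb}(w)$ for a word with letters $w_n=(\alpha_n,\delta_n,\sigma_n)$ and first directions $\delta_0\delta_1\delta_2\delta_3=lrrl$. The thick path is the spine, whose nodes carry the labels $\alpha_n$; the infinite subtree at the child off the spine is the fixed regular tree $r_{\sigma_n}$.}
\label{fig:comb}
\end{figure}

Lemma~\ref{lem:comb} simplifies one cone per branch, at a depth that depends on the branch. Compactness reduces this to finitely many cones that together contain all but finitely many nodes.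

\begin{proposition}\label{prop:comb}
Let $\sim$ be thin and $t\in A$. There are $t^*\sim t$ and a finite antichain $u_1,\dots,u_m$ of nodes $\ne\varepsilon$, meeting every branch, such that each $t^*_{u_i}$ is a comb.
\end{proposition}

\begin{proof}
For each branch $\pi$ let $u_\pi$ be the node given by Lemma~\ref{lem:comb} for $t$ and $\pi$. The set of branches through $u_\pi$ is open and contains $\pi$, so finitely many of these sets cover the compact space $\{l,r\}^\omega$. Delete repetitions and every node that has a proper prefix in the finite list; the remaining nodes $u_i=u_{\pi^i}$, $1\le i\le m$, form an antichain that still meets every branch. Let $s_i=(t^{\pi^i})_{u_i}$, a comb with $\theta(s_i)=\theta(t_{u_i})$ by \eqref{eq:diag}. Put $t^0=t$ and $t^i=t^{i-1}[u_i\to s_i]$.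

Let $C_i$ be the context of $t^{i-1}$ with hole $u_i$. The nodes $u_1,\dots,u_{i-1}$ are incomparable with $u_i$. Hence $t^{i-1}=C_i\cdot t_{u_i}$, and $C_i$ arises from the context of $t$ with hole $u_i$ by replacing $t_{u_j}$ with $s_j$ for $j<i$. By $(\ast)$ the two contexts have the same diagonal type, so Lemma~\ref{lem:comb} gives $t^{i-1}=C_i\cdot t_{u_i}\sim C_i\cdot s_i=t^i$. Take $t^*=t^m$.
\end{proof}

\section{Making the combs periodic}\label{sec:periodic}

A comb need not be regular, and to make it regular one may have to move its spine. For a branch $\pi$ let $t_{(\pi)}$ be the $\{0,1\}$-tree with label $1$ exactly at the prefixes of $\pi$, let $A$ be the set of these trees, and let all elements of $A$ be equivalent. If $t_{(\pi)}$ is regular, then $\pi$ has finitely many suffixes and is ultimately periodic. So for any other $\pi$, a regular tree equivalent to $t_{(\pi)}$ has its $1$'s on a different branch. Once two spines diverge, the convolution of the two combs is no longer a composition of contexts with common holes, and the types $\Lambda$ do not apply. The remedy is to pass to the words that code the combs. At a node on neither spine, both components of $\mathrm{comb}(w)\otimes\mathrm{comb}(w')$ are subtrees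 of trees $r_\sigma$, so a word automaton can simulate $\mathcal E$ by following at most two branches and consulting tables.

For $q\in Q$ let $W_q=\{(w,w')\in\Gamma^\omega\times\Gamma^\omega: q\in\mathrm{Tp}(\mathrm{comb}(w)\otimes\mathrm{comb}(w'))\}$.

\begin{lemma}\label{lem:W}
Each $W_q$ is effectively $\omega$-regular.
\end{lemma}

\begin{proof}
Let $\mathrm{Sub}$ be the finite set of subtrees of the trees $r_\sigma$. We define a nondeterministic Muller automaton $\mathcal M$ over $\Gamma\times\Gamma$ with \emph{common} states $p\in Q$ and \emph{split} states $(p,x\mid p',x')$, where $p,p'\in Q$ and $x,x'\in\mathrm{Sub}$. Let $v,v'$ be the parts of $w,w'$ not yet read. In the common state $p$ the automaton has to verify $p\in\mathrm{Tp}(\mathrm{comb}(v)\otimes\mathrm{comb}(v'))$. In the split state it has to verify $p\in\mathrm{Tp}(\mathrm{comb}(v)\otimes x)$ and $p'\in\mathrm{Tp}(x'\otimes\mathrm{comb}(v'))$. Let the next letters be $(\alpha,\delta,\sigma)$ and $(\alpha',\delta',\sigma')$.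
\begin{itemize}
\item In the common state $p$, guess $(p,(\alpha,\alpha'),p_l,p_r)\in\Delta$. If $\delta=\delta'$, the child $\overline\delta$ carries $r_\sigma\otimes r_{\sigma'}$: check $p_{\overline\delta}\in\mathrm{Tp}(r_\sigma\otimes r_{\sigma'})$ and go to $p_\delta$. If $\delta\ne\delta'$, the child $\delta$ carries the rest of the first comb paired with $r_{\sigma'}$, and the child $\delta'$ carries $r_\sigma$ paired with the rest of the second comb: go to $(p_\delta,r_{\sigma'}\mid p_{\delta'},r_\sigma)$.
\item In the split state $(p,x\mid p',x')$, guess $(p,(\alpha,x(\varepsilon)),p_l,p_r)$ and $(p',(x'(\varepsilon),\alpha'),p'_l,p'_r)$ in $\Delta$, check $p_{\overline\delta}\in\mathrm{Tp}(r_\sigma\otimes x_{\overline\delta})$ and $p'_{\overline{\delta'}}\in\mathrm{Tp}(x'_{\overline{\delta'}}\otimes r_{\sigma'})$, and go to $(p_\delta,x_\delta\mid p'_{\delta'},x'_{\delta'})$.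
\end{itemize}
The checks are tables. The initial state is $q$. A set of states is accepting if it consists of common states and its largest priority is even, or if it consists of split states and both the largest priority of the components $p$ and that of the components $p'$ are even.

Let $S$ be the set of nodes on at least one of the two spines, and $z=\mathrm{comb}(w)\otimes\mathrm{comb}(w')$. By construction, a run of $\mathcal M$ on $w\otimes w'$ amounts to an assignment of states of $\mathcal E$ to the nodes of $S$ and their children, with $q$ at the root and respecting $\Delta$ on $S$, such that the state at each child $y\notin S$ lies in $\mathrm{Tp}(z_y)$; the run is accepting exactly when both spines satisfy the parity condition. An accepting run of $\mathcal E$ on $z$ from $q$ restricts to such an assignment. Conversely, attach to the assignment an accepting run on $z_y$ at each such $y$. Every branch is a spine or leaves $S$ at some $y$, so the resulting run is accepting. Finally use (A2).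
\end{proof}

For $Q'\subseteq Q$ compute, by (A2), a parity word automaton $\mathcal B_{Q'}$ for $W_{Q'}=\bigcup_{q\in Q'}W_q$, and let $F=\bigcup_{Q'\subseteq Q}F(\mathcal B_{Q'})$ with $F(\cdot)$ as in Section~\ref{sec:words}. A context influences the comparison of two combs only through a set $Q'$ of states. This is why the finite set $F$ serves for all contexts.

\begin{lemma}\label{lem:periodic}
Let $\sim$ be thin, $C$ a $\Sigma$-context and $w\in\Gamma^\omega$ with $C\cdot\mathrm{comb}(w)\in A$. There are $n\ge1$ and $f\in F$ with $C\cdot\mathrm{comb}(w)\sim C\cdot\mathrm{comb}(w_{<n}f^\omega)$.
\end{lemma}

\begin{proof}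
Let $\psi(v)=C\cdot\mathrm{comb}(v)$ for $v\in\Gamma^\omega$. The label of $\mathrm{comb}(v)$ at a node of length $k$ depends only on $v_0,\dots,v_k$, so $\psi$ is continuous, and the equivalence relation $\psi(v)\sim\psi(v')$ on $\psi^{-1}(A)$ is thin by Lemma~\ref{lem:thin}(b). Let $Q'$ be the set of $q$ with $(q_0,c,q)\in\Lambda(C,C)$ for some $c$. By Lemma~\ref{lem:types}(b), $\psi(v)\sim\psi(v')$ if and only if $(v,v')\in W_{Q'}$. So $\mathcal B_{Q'}$ recognizes this relation, and Proposition~\ref{prop:words} applies to $w\in\psi^{-1}(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reps}]
Let $\mathcal T$ be the set of all subtrees of the trees $r_\sigma$ ($\sigma\in\Theta$) and $\mathrm{comb}(f^\omega)$ ($f\in F$). A subtree of $\mathrm{comb}(f^\omega)$ is either $\mathrm{comb}(g^\omega)$ for a cyclic shift $g$ of $f$ or a subtree of some $r_\sigma$. So $\mathcal T$ is a finite subtree-closed set of regular trees, computable from $\mathcal E$; its definition does not use thinness.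

Let $\sim$ be thin and $t\in A$. Take $t^*$ and $u_1,\dots,u_m$ from Proposition~\ref{prop:comb}, with $t^*_{u_i}=\mathrm{comb}(w^i)$. For $i=1,\dots,m$ in turn, apply Lemma~\ref{lem:periodic} with $C$ the context with hole $u_i$ of the current tree, which is in $A$ and still has subtree $\mathrm{comb}(w^i)$ at $u_i$, and replace that subtree by $\mathrm{comb}(p_if_i^\omega)$ with $p_i\in\Gamma^+$ and $f_i\in F$. The final tree $t'$ is equivalent to $t$. Any node lies on a branch, which passes through some $u_i$; so the node is a proper prefix of $u_i$ or lies in the cone of $u_i$. In that cone, every node other than the first $|p_i|$ nodes of the spine lies in a copy of some $r_\sigma$ or of $\mathrm{comb}(f_i^\omega)$, so the subtree of $t'$ there is in $\mathcal T$. Only finitely many nodes are excepted, and $t'\in\mathrm{Fin}(\mathcal T)$.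
\end{proof}

\section{From $\mathrm{Fin}(\mathcal T)$ to finite trees}\label{sec:finite}

Three steps remain: code the elements of $\mathrm{Fin}(\mathcal T)$ by finite trees so that recognizable relations stay recognizable, choose one code per class, and return from finite to infinite trees.

\subsection*{Codes}
Let $\mathcal T$ be finite and subtree-closed. Let $G$ be the set of nonempty finite trees over the disjoint union $\Sigma\uplus\mathcal T$ in which each $\Sigma$-labeled node has both children in the domain and each $\mathcal T$-labeled node has none. It is recognized by a top-down automaton with an initial state ``present'' and an end state ``absent'' without transitions: from ``present'' it sends ``present'' to both children on a letter of $\Sigma$ and ``absent'' to both on a letter of $\mathcal T$. For $g\in G$ let $\mathrm{dec}(g)$ be the infinite $\Sigma$-tree obtained by plugging in the tree $x$ at each leaf labeled $x\in\mathcal T$. Then $\mathrm{Fin}(\mathcal T)\subseteq\mathrm{dec}(G)$: if all subtrees of $t$ at depth $n$ are in $\mathcal T$, let $g(u)=t(u)$ for $|u|<n$ and $g(u)=t_u$ for $|u|=n$.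

\begin{lemma}\label{lem:transfer}
If $R$ is an $n$-ary recognizable relation on infinite $\Sigma$-trees, then $R^*=\{(g_1,\dots,g_n)\in G^n:(\mathrm{dec}(g_1),\dots,\mathrm{dec}(g_n))\in R\}$ is an effectively recognizable relation on finite trees.
\end{lemma}

\begin{proof}
Let $\mathcal R$ be a parity automaton for $R$ with initial state $q_I$. Since $G^n$ is recognizable by (A3), it suffices to give a top-down automaton that is correct on inputs $g_1\otimes\cdots\otimes g_n$ with all $g_i\in G$. It simulates $\mathcal R$ on the union $D$ of the domains. Where $g_i$ has ended but another $g_j$ has not, it must still know the labels of $\mathrm{dec}(g_i)$, so it remembers the current subtree, an element of $\mathcal T$.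

The states are $(q;y_1,\dots,y_n)$ with $q$ a state of $\mathcal R$ and $y_i\in\{\bot\}\cup\mathcal T$; the initial state is $(q_I;\bot,\dots,\bot)$. A letter $(s_1,\dots,s_n)$ can be read only if $s_i=\Box\iff y_i\ne\bot$ for all $i$. Then put
\[
\alpha_i=\begin{cases}s_i&\text{if }s_i\in\Sigma,\\ s_i(\varepsilon)&\text{if }s_i\in\mathcal T,\\ y_i(\varepsilon)&\text{if }s_i=\Box,\end{cases}
\qquad
y_i^\delta=\begin{cases}\bot&\text{if }s_i\in\Sigma,\\ (s_i)_\delta&\text{if }s_i\in\mathcal T,\\ (y_i)_\delta&\text{if }s_i=\Box,\end{cases}
\qquad\delta\in\{l,r\};
\]
the automaton guesses a transition $(q,(\alpha_1,\dots,\alpha_n),q_l,q_r)$ of $\mathcal R$ and sends $(q_\delta;y_1^\delta,\dots,y_n^\delta)$ to the child $\delta$. The end states are those with all $y_i\in\mathcal T$ such that $\mathcal R$ accepts $y_1\otimes\cdots\otimes y_n$ from $q$, a table.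

By induction on $u\in D\cup\partial D$, the component $y_i$ at $u$ is $\bot$ if $u\in\mathrm{dom}(g_i)$ and $\mathrm{dec}(g_i)_u$ otherwise, and $\alpha_i=\mathrm{dec}(g_i)(u)$ for $u\in D$. So an accepting run is an assignment of states of $\mathcal R$ to $D\cup\partial D$ that starts in $q_I$, respects the transitions of $\mathcal R$ on $z=\mathrm{dec}(g_1)\otimes\cdots\otimes\mathrm{dec}(g_n)$ at the nodes of $D$, and gives each $u\in\partial D$ a state from which $z_u$ is accepted. Every branch passes through $\partial D$, so such an assignment exists if and only if $\mathcal R$ accepts $z$.
\end{proof}

\subsection*{One code per class}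
A class may contain many trees of $\mathrm{Fin}(\mathcal T)$, and one tree has many codes, so a selection is needed. One would like to take the least element of each class in a recognizable linear order. The lexicographic order used below is recognizable but not well founded: for letters $a<b$, the words $a^nb$ written along the leftmost branch form a descending sequence. We therefore first cut each class down to a finite nonempty subset, in a first-order definable way.

\begin{lemma}[cf.\ \cite{CL}]\label{lem:reps}
Let $\eta$ be a recognizable equivalence relation on a recognizable set $B$ of nonempty finite trees. One can compute a recognizable $B_0\subseteq B$ that meets every $\eta$-class exactly once.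
\end{lemma}

\begin{proof}
Let $\mathcal H$ be a deterministic bottom-up automaton for $\eta$ with $c\ge1$ states. For a class $E$ let $I_E=\bigcap_{s\in E}\mathrm{dom}(s)$, a finite prefix-closed set containing $\varepsilon$. Call $s\in E$ \emph{small} if each of its nodes has the form $uv$ with $u\in I_E$ and $|v|\le c$. A class has finitely many small elements, since their domains lie in a fixed finite set.

\emph{Every class $E$ has a small element.} Take $s\in E$ and a prefix-minimal $u\in\mathrm{dom}(s)\setminus I_E$; its parent is in $I_E$. Choose $s'\in E$ with $u\notin\mathrm{dom}(s')$. The subtree of $s\otimes s'$ at $u$ is $s_u\otimes\emptyset$. Among the nonempty finite trees $x$ with $\mathrm{st}(x\otimes\emptyset)=\mathrm{st}(s_u\otimes\emptyset)$ take one with the fewest nodes. If $v$ were a proper prefix of $v'$, both in $\mathrm{dom}(x)$, with $\mathrm{st}(x_v\otimes\emptyset)=\mathrm{st}(x_{v'}\otimes\emptyset)$, then replacing $x_v$ by $x_{v'}$ would give a smaller nonempty tree with the same state. So every node of $x$ has length less than $c$. Let $\hat s=s[u\to x]$. Then $\hat s\otimes s'$ is $s\otimes s'$ with the subtree at $u$ replaced by one of the same state, so $\mathcal H$ accepts it, and $\hat s\in E$.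 Nothing has changed outside the cone of $u$, and $u\in\mathrm{dom}(\hat s)$, so the prefix-minimal nodes of the domain outside $I_E$ are the same as before. Treat these finitely many nodes one after the other. In the resulting tree every node outside $I_E$ is $uv$ with $u$ one of these nodes and $|v|<c$, so it extends the parent of $u$, an element of $I_E$, by at most $c$ letters.

\emph{The set $B_1$ of small elements is recognizable.} To quantify over nodes, code a node $u$ by the finite tree $p_u$ whose domain is the set of prefixes of $u$, with all labels equal to a new letter $\#$. The set $N$ of all $p_u$ and the relations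
\[
\mathrm{In}=\{(p_u,s):u\in\mathrm{dom}(s)\},\qquad \mathrm{Pre}=\{(p_u,p_v):u\text{ is a prefix of }v,\ |v|\le|u|+c\}
\]
are recognizable: a top-down automaton follows the single path marked by $\#$, for $\mathrm{In}$ checks that the second component is not $\Box$ on it, and for $\mathrm{Pre}$ counts up to $c$ the nodes of $p_v$ after the end of $p_u$. Now $s\in B_1$ if and only if $s\in B$ and
\[
\forall p\in N\ \Big[\mathrm{In}(p,s)\to\exists p'\in N\ \big(\mathrm{Pre}(p',p)\wedge\forall s'\,(s'\mathrel\eta s\to\mathrm{In}(p',s'))\big)\Big],
\]
where the innermost condition says that the node coded by $p'$ is in $I_{[s]}$. Apply (A3).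

\emph{A recognizable linear order.} Fix a linear order $<$ on the alphabet together with $\Box$, and read $s(u)$ as $\Box$ for $u\notin\mathrm{dom}(s)$. Order the nodes by depth-first preorder: the nodes before $u$ are the proper prefixes of $u$ and the nodes in the cones of $vl$ for which $vr$ is a prefix of $u$. For $s\ne t$ the set of nodes where they differ is finite and nonempty; let $s\prec t$ if $s(u)<t(u)$ at the first such node $u$. For any finitely many trees this is the lexicographic order of their label sequences on the union of their domains, so $\prec$ is a strict linear order. On input $s\otimes t$ a top-down automaton guesses the path to $u$, checks that the two labels agree at each proper prefix $v$ of $u$ and everywhere in the cone of $vl$ when the path turns right at $v$, checks $s(u)<t(u)$, and accepts anything elsewhere. So $\prec$ is recognizable.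

Let $B_0$ be the set of $s\in B_1$ for which there is no $s'\in B_1$ with $s'\mathrel\eta s$ and $s'\prec s$. It is recognizable by (A3), and it contains exactly the $\prec$-least element of each finite nonempty set $B_1\cap E$.
\end{proof}

\subsection*{Back to infinite trees}

\begin{lemma}\label{lem:pad}
Every finite-tree automatic structure is Rabin-automatic.
\end{lemma}

\begin{proof}
For a finite $\Sigma$-tree $t$ let $\mathrm{pad}(t)$ be the infinite $(\Sigma\cup\{\Box\})$-tree that extends $t$ by $\Box$; the map $\mathrm{pad}$ is injective. The tree $\mathrm{pad}(t_1)\otimes\cdots\otimes\mathrm{pad}(t_n)$ extends $t_1\otimes\cdots\otimes t_n$ by the letter $\overline\Box=(\Box,\dots,\Box)$. Let $L$ be a set of convolutions recognized by a top-down automaton. Turn it into a parity automaton: give its states priority $1$, add a state $\top$ of priority $0$ with the single transition $(\top,\overline\Box,\top,\top)$, and allow $\top$ in place of any end state on the right side of a transition. In an accepting run on $z$ from the initial state, the set $D$ of nodes not in state $\top$ is prefix-closed, nonempty, and finite by K\"onig's lemma; the restriction of $z$ to $D$ is accepted by the top-down automaton, so it is an element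 of $L$, and $z$ extends it by $\overline\Box$. Conversely the extension of every nonempty element of $L$ is accepted. If the empty tree is in $L$, add the constant tree $\overline\Box$, using closure under union. As $L$ contains only convolutions, we have recognized exactly the convolutions of the padded tuples. Apply this to the domain and to each relation.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\sim$ be thin; this includes the case that $\mathfrak A/{\sim}$ is countable. Since $\sim$ need not be a congruence, we first saturate the relations:
\[
\bar R_i=\{(a_1,\dots,a_{n_i})\in A^{n_i}:\ (b_1,\dots,b_{n_i})\in R_i\text{ for some }b_1\sim a_1,\dots,b_{n_i}\sim a_{n_i}\}.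
\]
Each $\bar R_i$ is recognizable by (A1), and by the definition of the quotient, $([a_1],\dots,[a_{n_i}])\in R_i^{\mathfrak A/\sim}$ if and only if $(a_1,\dots,a_{n_i})\in\bar R_i$.

Take $\mathcal T$ from Theorem~\ref{thm:reps}, with $G$ and $\mathrm{dec}$ as above. By Lemma~\ref{lem:transfer}, $A^*$, $\sim^*$ and $\bar R_i^*$ are recognizable, and $\sim^*$ is an equivalence relation on the set $A^*$ of nonempty finite trees. Lemma~\ref{lem:reps} gives a recognizable $B_0\subseteq A^*$ that meets each $\sim^*$-class exactly once. Consider $\kappa:B_0\to A/{\sim}$, $\kappa(g)=[\mathrm{dec}(g)]$. If $\kappa(g)=\kappa(g')$ then $g\sim^*g'$, so $g=g'$. Given a class, Theorem~\ref{thm:reps} provides an element of it in $\mathrm{Fin}(\mathcal T)$, of the form $\mathrm{dec}(g)$ with $g\in A^*$; the element $g_0\in B_0$ with $g_0\sim^*g$ is mapped to the given class. Finally $(g_1,\dots,g_{n_i})\in\bar R_i^*$ if and only if $(\kappa(g_1),\dots,\kappa(g_{n_i}))\in R_i^{\mathfrak A/\sim}$. So $\kappa$ is an isomorphism from the finite-tree presentation $(B_0,(\bar R_i^*\cap B_0^{n_i})_i)$ onto $\mathfrak A/{\sim}$. All steps are effective, and Lemma~\ref{lem:pad} shows that $\mathfrak A/{\sim}$ is Rabin-automatic.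
\end{proof}

Thinness was used only for the surjectivity of $\kappa$; without it the construction presents the substructure of $\mathfrak A/{\sim}$ on the classes that meet $\mathrm{dec}(G)$. When $\sim$ is equality, Theorem~\ref{thm:main} is the second fact quoted in Section~\ref{sec:intro}, which the proof did not use.

\section{The dichotomy, its decidability, and ordinals}\label{sec:dichotomy}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
(1) If $\sim$ is thin, every class meets $\mathrm{Fin}(\mathcal T)$ by Theorem~\ref{thm:reps}, and this set is countable by Lemma~\ref{lem:fin}. So $\mathfrak A/{\sim}$ is countable, and it is finite-tree automatic by Theorem~\ref{thm:main}. If $\sim$ is not thin, $A$ contains a Cantor set of pairwise inequivalent trees, so there are at least $2^{\aleph_0}$ classes, and there are at most $2^{\aleph_0}$ trees. The two cases exclude each other. A quotient that is not Rabin-automatic is uncountable by Theorem~\ref{thm:main}, so it falls under the second case.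

(2) Compute $\mathcal T$; this is possible without knowing whether $\sim$ is thin. By Lemma~\ref{lem:fin} and (A1), the set of $t\in A$ for which no $t'\in\mathrm{Fin}(\mathcal T)$ satisfies $t\sim t'$ is effectively recognizable, so its emptiness is decidable. If it is nonempty, $\sim$ is not thin by Theorem~\ref{thm:reps}, and there are $2^{\aleph_0}$ classes. If it is empty, there are countably many classes, $\sim$ is thin, and the number of classes is $|B_0|$ for the set $B_0$ computed in the proof of Theorem~\ref{thm:main}. Let $B_0$ be recognized by a deterministic bottom-up automaton with $c$ states. If $B_0$ contains a tree with a node of length at least $c$, two nodes on the path to it have subtrees of the same state, and repeating the part between them gives infinitely many elements of $B_0$; otherwise $B_0$ lies among the finitely many trees all of whose nodes have length less than $c$. The trees with a node of length at least $c$ form a recognizable set, so (A3) decides which case holds. In the first case $|B_0|=\aleph_0$, and in the second the elements of $B_0$ can be listed and counted.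

(3) A countable regular quotient is finite-tree automatic by Theorem~\ref{thm:main}. Conversely, a finite-tree automatic structure is Rabin-automatic by Lemma~\ref{lem:pad}, equality on its presentation is recognizable, and the structure is isomorphic to its quotient by equality. For ordinals, combine this with Delhomm\'e's theorem~\cite{Del}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{draft}
\emph{Automatic Structures (Draft)},
\texttt{https://github.com/sasharubin/sasharubin.github.io}.

\bibitem{CL}
Colcombet and L\"oding, LMCS, 2007.

\bibitem{Del}
Delhomm\'e, C. R. Acad. Sci. Paris, 2004.

\bibitem{Kec}
Kechris, \emph{Classical Descriptive Set Theory}.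

\end{thebibliography}
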